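# Ovaloids with the same Weingarten operator

All manifolds, immersions and tensors are $C^\infty$, and surfaces have no boundary.

## 1. Weingarten operators, ovaloids and umbilics

Let $M$ be a connected, compact, two-dimensional manifold and let $x:M\to E^3$ be an immersion into Euclidean 3-space. Its first fundamental form is $I(X,Y)=\langle dx(X),dx(Y)\rangle$, a Riemannian metric on $M$.

**Definition (Weingarten operator).** Let $N$ be a unit normal field of $x$. Since $\langle dN,N\rangle=0$, the vector $dN(X)$ is tangent to the surface, so there is a unique endomorphism field $S$ of $TM$ with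
$$dN=-dx\circ S. \tag{1}$$
It is self-adjoint with respect to $I$, and $\det S$ is the Gauss curvature.

For the round sphere of radius $R$ with inner normal $N=-x/R$ we get $dN=-\frac1R\,dx$, so $S=\frac1R\,\mathrm{Id}$.

The operator $S_p$ is an endomorphism of $T_pM$, a space that does not know about $x$. Hence, if $x^{\#}:M\to E^3$ is a second immersion of the same $M$, the operators $S_p$ and $S_p^{\#}$ can be compared directly. Three examples show what the comparison means.

- Scaling. If $x^{\#}=\lambda x$ with $\lambda>0$, then $N^{\#}=N$ and $dN=-dx\circ S=-dx^{\#}\circ(\lambda^{-1}S)$, so $S^{\#}=\lambda^{-1}S$.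
- Rigid motion. If $x^{\#}=B\circ x$ with $B$ an isometry of $E^3$ with linear part $L$, take $N^{\#}=LN$. Then $dN^{\#}=-L\,dx\circ S=-dx^{\#}\circ S$, so $S^{\#}=S$.
- Reparametrization. If $x^{\#}=x\circ\varphi$ with $\varphi$ a diffeomorphism of $M$, take $N^{\#}=N\circ\varphi$. Then $dN^{\#}_p=-dx\,S_{\varphi(p)}\,d\varphi_p=-dx^{\#}_p\,(d\varphi_p)^{-1}S_{\varphi(p)}\,d\varphi_p$, so $S^{\#}_p=(d\varphi_p)^{-1}S_{\varphi(p)}\,d\varphi_p$.

**Definition (ovaloid).** An ovaloid is an immersion $x:M\to E^3$ with positive Gauss curvature everywhere. Then $S$ is definite at each point, and we always take the unit normal for which $S$ is positive definite. This choice exists, is unique at each point, and is continuous.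

**Definition (umbilics).** A point $p$ is an umbilic of $x$ if $S_p$ is a multiple of the identity. We say that $x$ has nowhere dense umbilics if its set of umbilics has empty interior. The umbilic set is closed, so this says that the non-umbilic points form a dense open set. Umbilics depend only on $S$: if $S=S^{\#}$, then $x$ and $x^{\#}$ have the same umbilics.

On a round sphere every point is umbilic. For an example with few umbilics take the ellipsoid of revolution
$$x(s,v)=(\cos s\cos v,\ \cos s\sin v,\ c\sin s),\qquad c>0,\ c\ne1,\qquad W=\sqrt{\sin^2s+c^2\cos^2s}.$$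
The inner normal is $N=-\frac1W(c\cos s\cos v,\,c\cos s\sin v,\,\sin s)$. Since $N_v=-\frac cW x_v$, the parallels have principal curvature $c/W$. The meridians are ellipses with curvature $c/W^3$. Hence $K=c^2/W^4>0$, and the two principal curvatures agree only where $W^2=1$, that is, $(c^2-1)\cos^2s=0$. Away from the poles this never happens, so the only umbilics are the two poles.

**Definition (congruence).** Immersions $x,x^{\#}$ are congruent if $x^{\#}=B\circ x$ for some isometry $B$ of $E^3$.

**Definition (third fundamental form).** $\mathrm{III}(X,Y)=\langle dN(X),dN(Y)\rangle=I(SX,SY)$. For an ovaloid its volume form, the spherical volume form, is $\omega(\mathrm{III})=\det S\cdot\omega(I)$. For the sphere of radius $R$ we have $\mathrm{III}=R^{-2}I$, the metric of the unit sphere.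

## 2. Codazzi tensors, the Gauss equation and dual metrics

For a metric $g$ on a surface, $K(g)$ is its Gauss curvature, $\nabla$ its Levi-Civita connection, and $dA_g$ its area density.

**Definition (Codazzi).** An endomorphism field $S$ is Codazzi for $g$ if it is $g$-self-adjoint and $(\nabla_XS)Y=(\nabla_YS)X$ for all $X,Y$.

For example, if $S=\kappa\,\mathrm{Id}$ with a function $\kappa$, the equation reads $X(\kappa)Y=Y(\kappa)X$. Taking $X,Y$ independent gives $d\kappa=0$. So $\kappa\,\mathrm{Id}$ is Codazzi if and only if $\kappa$ is locally constant.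

**Definition (space forms).** $Q_c$ is the simply connected 3-dimensional space form of curvature $c$: $Q_0=E^3$; for $c>0$ it is the sphere $\langle y,y\rangle=1/c$ in $\mathbb R^4$; for $c<0$ it is one sheet of $\langle y,y\rangle=1/c$ in $\mathbb R^{3,1}$. For an immersion $x:M\to Q_c$ with unit normal field $N$ tangent to $Q_c$, the operator $S$ is again defined by $dN=-dx\circ S$, where $x$ and $N$ are vector-valued functions. Immersions into $Q_c$ are congruent if they differ by an isometry of $Q_c$.

**Fact (structure equations).** With $g$ the induced metric and $D$ the derivative of vector-valued functions,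
$$D_Y\,dx(X)=dx(\nabla_YX)+g(SY,X)N-c\,g(X,Y)\,x,\qquad D_YN=-dx(SY). \tag{2}$$
The coefficient of $N$ comes from $\langle D_Y dx(X),N\rangle=-\langle dx(X),dN(Y)\rangle=g(SY,X)$. For $c\neq 0$ the coefficient of $x$ comes from $\langle D_Ydx(X),x\rangle=-g(X,Y)$ and $\langle x,x\rangle=1/c$. Moreover $S$ is Codazzi for $g$, and the Gauss equation $K(g)=c+\det S$ holds.

As an example take $c=1$ and $x=\frac1{\sqrt2}(\cos u,\sin u,\cos v,\sin v)$, with $N=\frac1{\sqrt2}(\cos u,\sin u,-\cos v,-\sin v)$. Then $N_u=x_u$ and $N_v=-x_v$, so $S$ has eigenvalues $-1$ and $1$, and $K=1-1=0$, as it must be for the metric $\frac12(du^2+dv^2)$.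

**Fact (orthogonal coordinates).** For $g=e^2du^2+h^2dv^2$ with $e,h>0$,
$$K(g)=-\frac1{eh}\Big[\Big(\frac{e_v}{h}\Big)_v+\Big(\frac{h_u}{e}\Big)_u\Big],\qquad \nabla_{\partial_u}\partial_v=\frac{e_v}{e}\,\partial_u+\frac{h_u}{h}\,\partial_v. \tag{3}$$

**Fact (Gauss–Bonnet).** $\int_MK(g)\,dA_g=2\pi\chi(M)$ for every metric on the compact surface $M$. Because $dA_g$ is a density, orientability is not needed: on the orientation double cover both sides double.

**Definition (dual metric).** $g^*$ is the metric that $g$ induces on $T^*M$. In a local frame its matrix is the inverse of the matrix of $g$.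

For $g=e^2du^2+h^2dv^2$ the dual metric has matrix $\mathrm{diag}(e^{-2},h^{-2})$. Under scaling, $(\lambda^2g)^*=\lambda^{-2}g^*$ and $K(\lambda^2g)=\lambda^{-2}K(g)$. So under scaling, curvature behaves like the dual metric and not like the metric. This observation will be useful later.

## 3. Rigidity of ovaloids with a prescribed Weingarten operator

Classically, the pair $(I,S)$ determines an immersion up to congruence. We now ask whether, for a closed convex surface, $S$ alone is enough. The question comes from "Surfaces with prescribed Weingarten-Operator" (https://core.ac.uk/download/39699236.pdf). The following known result is its background: if $x,x^{\#}$ are ovaloids with nowhere dense umbilics such that both $S=S^{\#}$ and $\omega(\mathrm{III})=\omega(\mathrm{III}^{\#})$ hold at every point, then they are congruent. The conjecture is that the second condition can be dropped: do ovaloids $x,x^{\#}:M\to E^3$ with nowhere dense umbilics and $S=S^{\#}$ have to be congruent? We shall prove that they do.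

**Theorem A.** Let $x,x^{\#}:M\to E^3$ be ovaloids with $S=S^{\#}$, and let the umbilics of $x$ be nowhere dense. Then $x,x^{\#}$ are congruent.

The proof goes through a statement about metrics.

**Theorem B.** Let $M$ be a compact connected surface and $S$ an endomorphism field on $TM$ such that the points where $S$ is not a multiple of the identity are dense. Let $g,g^{\#}$ be metrics for which $S$ is Codazzi, with $K(g)=K(g^{\#})=:k$.

1. For $t\in[0,1]$, the metric $g_t$ with $g_t^*=(1-t)g^*+t\,g^{\#*}$ also has $S$ Codazzi and $K(g_t)=k$.
2. If $k\ge0$ everywhere or $k\le0$ everywhere, then $g=g^{\#}$ on the closure of $\{k\ne0\}$. In particular $g=g^{\#}$ on $M$ if $\{k\ne0\}$ is dense.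

Consequently, let $x,x^{\#}:M\to Q_c$ be immersions with unit normal fields, $S=S^{\#}$, and nowhere dense umbilics. If $c+\det S$ does not change sign and vanishes at most on a nowhere dense set, then $x,x^{\#}$ are congruent.

**Theorem C.** For an ovaloid $x:M\to E^3$ the following are equivalent: (i) the umbilics of $x$ are nowhere dense; (ii) every ovaloid $x^{\#}:M\to E^3$ with $S^{\#}=S$ is congruent to $x$.

**Proposition D.** There are immersions $x,x^{\#}$ of compact surfaces into $E^3$ with $S=S^{\#}$, nowhere dense umbilics and different total areas (so even the images, taken with multiplicity, are not congruent): (a) on a torus, umbilic-free, with $K$ changing sign; (b) on a sphere, with $K\ge0$ and $K=0$ on a nonempty open set.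

The round sphere shows at once why umbilics matter. Let $x$ be the inclusion of the unit sphere, so $S=\mathrm{Id}$. For any diffeomorphism $\varphi$ of the sphere, $x\circ\varphi$ has operator $(d\varphi)^{-1}\,\mathrm{Id}\,d\varphi=\mathrm{Id}$. But $x\circ\varphi=B\circ x$ only when $\varphi$ is the restriction of an isometry. So nothing is determined here.

## 4. Two metrics sharing one operator, in principal coordinates

This section works out what "$S$ is Codazzi for both $g$ and $g^{\#}$" means. Let $M$, $S$, $g$, $g^{\#}$ be as in Theorem B. For the moment we do not use the equality of the curvatures.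

**The comparison endomorphism.** Write $g^{\#}(X,Y)=g(HX,Y)$, with $H$ smooth, $g$-self-adjoint and positive definite. Since $S$ is self-adjoint for both metrics,
$$g(HSX,Y)=g^{\#}(SX,Y)=g^{\#}(X,SY)=g(HX,SY)=g(SHX,Y),$$
and therefore
$$HS=SH. \tag{4}$$
In these terms, $g=g^{\#}$ means $H=\mathrm{Id}$.

**Principal coordinates.** Let $p$ be a point where $S_p$ is not a multiple of $\mathrm{Id}$. Near $p$ the eigenvalues $\frac12\big(\operatorname{tr}S\pm\sqrt{(\operatorname{tr}S)^2-4\det S}\big)$ are real (by self-adjointness), distinct and smooth. Call them $\kappa_1\neq\kappa_2$. The eigenlines $\ell_1,\ell_2$ are smooth transversal line fields. By the straightening theorem there are functions $u,v$ near $p$ with nonvanishing differentials such that $du$ vanishes on $\ell_2$ and $dv$ vanishes on $\ell_1$. Their kernels differ, so $du,dv$ are independent and $(u,v)$ are coordinates. Then $\partial_u\in\ker dv=\ell_1$ and $\partial_v\in\ker du=\ell_2$, that is,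
$$S\partial_u=\kappa_1\partial_u,\qquad S\partial_v=\kappa_2\partial_v .$$
We shrink the domain to a rectangle. These coordinates depend only on $S$, so they serve both metrics. Eigenvectors for different eigenvalues are orthogonal for each metric, hence
$$g=e^2du^2+h^2dv^2,\qquad g^{\#}=(e^{\#})^2du^2+(h^{\#})^2dv^2,\qquad e,h,e^{\#},h^{\#}>0.$$

**Lemma 1.** On a coordinate rectangle where $S\partial_u=\kappa_1\partial_u$, $S\partial_v=\kappa_2\partial_v$ and $\kappa_1\ne\kappa_2$, the operator $S$ is Codazzi for $e^2du^2+h^2dv^2$ if and only if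
$$(\kappa_1)_v=(\kappa_2-\kappa_1)(\log e)_v,\qquad(\kappa_2)_u=(\kappa_1-\kappa_2)(\log h)_u. \tag{5}$$
If it is Codazzi for this metric, then it is Codazzi for $(e^{\#})^2du^2+(h^{\#})^2dv^2$ if and only if
$$e^{\#}=\alpha(u)\,e,\qquad h^{\#}=\beta(v)\,h \tag{6}$$
with positive functions $\alpha$ of $u$ alone and $\beta$ of $v$ alone.

**Proof.** Self-adjointness is clear, because $S$ is diagonal in an orthogonal frame. Since $\nabla_{\partial_u}\partial_v=\nabla_{\partial_v}\partial_u$, the Codazzi equation is equivalent to $\nabla_{\partial_u}(\kappa_2\partial_v)=\nabla_{\partial_v}(\kappa_1\partial_u)$. By (3) this is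
$$(\kappa_2)_u\partial_v+\kappa_2\Big(\frac{e_v}{e}\partial_u+\frac{h_u}{h}\partial_v\Big)=(\kappa_1)_v\partial_u+\kappa_1\Big(\frac{e_v}{e}\partial_u+\frac{h_u}{h}\partial_v\Big).$$
The two components are exactly (5). If (5) holds for both metrics, division by $\kappa_2-\kappa_1\ne0$ gives $(\log e^{\#})_v=(\log e)_v$ and $(\log h^{\#})_u=(\log h)_u$. So $e^{\#}/e$ depends on $u$ alone and $h^{\#}/h$ on $v$ alone, which is (6). Conversely, (6) leaves $(\log e)_v$ and $(\log h)_u$ unchanged, so (5) persists. $\blacksquare$

**Lemma 2.** For positive $\alpha(u),\beta(v)$ put $A=\alpha^{-2}$, $B=\beta^{-2}$. Then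
$$K(\alpha^2e^2du^2+\beta^2h^2dv^2)=-\frac1{eh}\Big[B\Big(\frac{e_v}{h}\Big)_v+\frac12B_v\frac{e_v}{h}+A\Big(\frac{h_u}{e}\Big)_u+\frac12A_u\frac{h_u}{e}\Big], \tag{7}$$
which is linear in the pair $(A,B)$.

**Proof.** Insert $\alpha e$ and $\beta h$ into (3). We have $(\alpha e)_v/(\beta h)=\alpha\cdot\frac1\beta\frac{e_v}{h}$, and $\alpha$ passes through the $v$-derivative and cancels against the prefactor $\frac1{\alpha\beta eh}$. The first term becomes $-\frac1{eh}\cdot\frac1\beta\big(\frac1\beta\frac{e_v}{h}\big)_v$. For any function $w$,
$$\frac1\beta\Big(\frac1\beta w\Big)_v=\beta^{-2}w_v+\frac1\beta\Big(\frac1\beta\Big)_vw=Bw_v+\tfrac12B_vw .$$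
The second term is treated in the same way with $\alpha$ and $u$. $\blacksquare$

In these coordinates $H\partial_u=\alpha^2\partial_u$ and $H\partial_v=\beta^2\partial_v$, so $A$ and $B$ are the eigenvalues of $H^{-1}$.

## 5. Ovaloids of revolution, and what they leave free locally

Let $x$ be the inclusion of an ovaloid of revolution with nowhere dense umbilics, for instance the ellipsoid of Section 1. Let $u\in[0,L]$ be arc length along the meridian from pole to pole, $v$ the rotation angle and $h(u)$ the radius, so that
$$g=du^2+h(u)^2dv^2,\qquad h>0\text{ on }(0,L),\quad h(0)=h(L)=0,\quad h'(0)=1,\ h'(L)=-1.$$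
By (3), $K=-h''/h$, so $h''<0$ on $(0,L)$. Meridians and parallels are principal: $S\partial_u=\kappa_1\partial_u$ and $S\partial_v=\kappa_2\partial_v$. Let $x^{\#}$ be an ovaloid with $S^{\#}=S$ and first fundamental form $g^{\#}$. Then $K(g^{\#})=\det S=K(g)$. We show by hand that $g^{\#}=g$.

**The functions $A$ and $B$.** At non-umbilic points $H$ commutes with $S$ and so preserves the lines of $\partial_u$ and $\partial_v$. By density and continuity it does so everywhere off the poles. Define $A,B$ there by $H^{-1}\partial_u=A\partial_u$, $H^{-1}\partial_v=B\partial_v$. They are smooth. By Lemma 1, $A_v=0$ and $B_u=0$ near non-umbilic points, hence everywhere off the poles. So $A=A(u)$ and $B=B(v)$.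

**The Gauss equation.** Here $e=1$, so $e_v=0$ and $B$ drops out of (7): $K(g^{\#})=-\frac1h\big[Ah''+\frac12A'h'\big]$. Multiplying $K(g^{\#})=K(g)$ by $-2hh'$ gives $2Ah'h''+A'h'^2=2h'h''$, that is,
$$(Ah'^2)'=(h'^2)',\qquad\text{so}\qquad A=1+\frac{C}{h'^2}\ \text{ where } h'\ne0, \tag{8}$$
with one constant $C$ for which $Ah'^2=h'^2+C$ on all of $(0,L)$.

**The equator gives $A=1$.** By Rolle there is a point with $h'=0$. There $Ah'^2=h'^2+C$ reads $0=C$. Hence $A=1$ wherever $h'\ne0$. Since $h''<0$, this is everywhere except one value of $u$, and by continuity $A\equiv1$.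

**The pole gives $B=1$.** As $u\to0$ along the meridian with angle $v$, the vector $\partial_u$ tends to a unit tangent vector $\epsilon(v)$ at the pole. Let $P$ be the value of $H^{-1}$ at the pole. From $H^{-1}\partial_u=\partial_u$ and continuity, $P\epsilon(v)=\epsilon(v)$ for all $v$, so $P=\mathrm{Id}$. Also $B(v)=\operatorname{tr}H^{-1}-1\to\operatorname{tr}P-1=1$. Thus $B\equiv1$ and $g^{\#}=g$.

So ovaloids of revolution are rigid, but both arguments were global: we needed an equator and a pole. The natural plan for a general ovaloid would be to solve the Codazzi equation as in (6), insert the result in the Gauss equation, and conclude $\alpha=\beta=1$ on each coordinate rectangle. This plan fails, and (8) shows where. On a piece of the surface that avoids the equator, every $C>0$ is allowed. The metric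
$$g^C=\Big(1+\frac C{h'^2}\Big)^{-1}du^2+h^2dv^2$$
satisfies the Gauss and Codazzi equations with the given $S$. We can even see the surface. Take the surface of revolution with radius $r=h/\sqrt{1+C}$, angle $w=\sqrt{1+C}\,v$ and meridian arc length $\tilde u$ given by $d\tilde u=A^{-1/2}du$. Its metric is $d\tilde u^2+r^2dw^2=g^C$. Moreover
$$\Big(\frac{dr}{d\tilde u}\Big)^2=\frac{Ah'^2}{1+C}=\frac{h'^2+C}{1+C}<1,\qquad\text{because } h'^2<1\text{ on }(0,L).$$
Its principal curvature along parallels is $\frac1r\sqrt{1-(dr/d\tilde u)^2}=\frac1h\sqrt{1-h'^2}=\kappa_2$. Its Gauss curvature is the same function as before by (8), so its other principal curvature is also the old one, $\kappa_1$. Thus it has the same operator $S$ and $K>0$, but a different metric. So no purely local argument can work, even with positive curvature.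

## 6. The segment of metrics and the segment of dual metrics

The global information at hand is Gauss–Bonnet. Applied to $g$ and to $g^{\#}$ it gives $\int_Mk\,dA_g=\int_Mk\,dA_{g^{\#}}$, a single scalar equation that cannot determine $H$. We would get a whole function's worth of equations if $g$ and $g^{\#}$ could be joined by a path of metrics that all have the same curvature $k$.

The first path to try is the segment $(1-t)g+tg^{\#}$. By (6) the Codazzi equation survives along it: the factor in front of $e^2du^2$ is $(1-t)+t\alpha^2$, a function of $u$ alone, and the factor in front of $h^2dv^2$ is a function of $v$ alone. But the curvature does not survive. In the local example of Section 5 the endpoints have $A=1$ and $A=1+C/h'^2$ with $C\neq 0$. The segment of metrics has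
$$A_t=\frac1{(1-t)+t/A}=\frac{A}{(1-t)A+t},\qquad (A_t-1)h'^2=\frac{t(A-1)h'^2}{(1-t)A+t}=\frac{tC}{(1-t)A+t}.$$
By (8), the curvature stays equal to $k$ only if this is constant in $u$. Since $h''<0$, the function $A$ is not constant, so for $0<t<1$ the curvature changes.

Formula (7) tells us what to do instead. Curvature is linear in $A=\alpha^{-2}$ and $B=\beta^{-2}$, and these are the coefficients by which the dual metric changes. So we should interpolate the dual metrics. In the example this gives $A_t=1+tC/h'^2$, which is again of the form (8). The price is that the area element becomes a nonlinear function of $t$. In fact this helps, because it is strictly convex wherever $g\ne g^{\#}$. Convexity against a weight $k$ of one sign contradicts the constancy that Gauss–Bonnet demands.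

## 7. Proof of Theorem B

**Step 0. Construct the path $g_t$ on all of $M$.** This step produces the path globally, umbilics included. Put
$$H_t=\big((1-t)\mathrm{Id}+tH^{-1}\big)^{-1},\qquad g_t=g(H_t\,\cdot\,,\cdot\,). \tag{9}$$
For $t\in[0,1]$ the endomorphism $(1-t)\mathrm{Id}+tH^{-1}$ is $g$-self-adjoint and positive definite, so $g_t$ is a Riemannian metric, smooth in $(p,t)$, with $g_0=g$ and $g_1=g^{\#}$. In a local frame let $G$ be the matrix of $g$. Then $g^{\#}$ has matrix $GH$ and $g_t$ has matrix $GH_t$. The matrices of the duals are the inverses: $g_t^*$ has matrix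
$$H_t^{-1}G^{-1}=(1-t)G^{-1}+tH^{-1}G^{-1},$$
that is, $g_t^*=(1-t)g^*+tg^{\#*}$. Since $H$ commutes with $S$ by (4), so does $H_t$, and
$$g_t(SX,Y)=g(H_tSX,Y)=g(SH_tX,Y)=g(H_tX,SY)=g_t(X,SY).$$
So $S$ is $g_t$-self-adjoint.

**Step 1. Show that $S$ is Codazzi for $g_t$ and $K(g_t)=k$.** This step transfers the Gauss and Codazzi equations to the whole path. Near a point where $S$ is not a multiple of $\mathrm{Id}$ use the coordinates of Section 4. By Lemma 1, $g^{\#}=\alpha^2e^2du^2+\beta^2h^2dv^2$ with $\alpha=\alpha(u)$, $\beta=\beta(v)$. Put $A=\alpha^{-2}$, $B=\beta^{-2}$. The dual of $g_t$ has matrix $\mathrm{diag}(A_te^{-2},B_th^{-2})$ with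
$$A_t=(1-t)+tA(u),\qquad B_t=(1-t)+tB(v),$$
so $g_t=A_t^{-1}e^2du^2+B_t^{-1}h^2dv^2$. This has the form (6), with a function of $u$ alone and a function of $v$ alone, so Lemma 1 says that $S$ is Codazzi for $g_t$. Moreover $(A_t,B_t)=(1-t)(1,1)+t(A,B)$, and (7) is linear in the pair. The pair $(1,1)$ gives $K(g)$ and $(A,B)$ gives $K(g^{\#})$, hence
$$K(g_t)=(1-t)K(g)+tK(g^{\#})=k .$$
Both statements, $(\nabla_XS)Y=(\nabla_YS)X$ for the connection of $g_t$ and $K(g_t)=k$, are equations between continuous objects on $M$, and they hold on a dense set. So they hold on all of $M$. This proves part 1.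

**Step 2. Compute the area of $g_t$ and its convexity in $t$.** Fix a point and let $a,b>0$ be the eigenvalues of $H^{-1}$ there. Then $dA_{g_t}=m_t\,dA_g$ with
$$m_t=(\det H_t)^{1/2}=\det\big((1-t)\mathrm{Id}+tH^{-1}\big)^{-1/2}=\big[(1+t(a-1))(1+t(b-1))\big]^{-1/2}. \tag{10}$$
The middle expression shows that $m_t$ is smooth in $(p,t)\in M\times[0,1]$. We use $a,b$ only pointwise. Put $f=\log m_t$, and let primes denote $t$-derivatives. Then
$$f'=-\frac12\frac{a-1}{1+t(a-1)}-\frac12\frac{b-1}{1+t(b-1)},\qquad f''=\frac12\frac{(a-1)^2}{(1+t(a-1))^2}+\frac12\frac{(b-1)^2}{(1+t(b-1))^2},$$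
and
$$m_t''=(f''+f'^2)\,m_t\ \ge\ f''m_t\ \ge\ 0,\qquad\text{with } m_t''>0\text{ unless }a=b=1.$$

**Step 3. Play convexity against Gauss–Bonnet.** This step proves part 2. By Gauss–Bonnet for $g_t$ and Step 1,
$$\int_Mk\,m_t\,dA_g=\int_MK(g_t)\,dA_{g_t}=2\pi\chi(M)\qquad\text{for all }t\in[0,1]. \tag{11}$$
Since $M$ is compact and $m_t$ is smooth on $M\times[0,1]$, we may differentiate under the integral twice:
$$\int_Mk\,m_t''\,dA_g=0 .$$
Now let $k\ge0$ everywhere or $k\le0$ everywhere. Then the integrand is continuous and of one sign, so $k\,m_t''\equiv0$. At a point with $k\neq0$ we get $m_t''=0$, hence $a=b=1$ by Step 2, so $H=\mathrm{Id}$ and $g^{\#}=g$ there. By continuity $g^{\#}=g$ on the closure of $\{k\ne0\}$. This proves part 2.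

**Step 4. From equal metrics to congruence.** This step proves the consequence for immersions. Let $x,x^{\#}:M\to Q_c$ be as stated, with induced metrics $g,g^{\#}$. By Section 2, $S$ is Codazzi for both, and $K(g)=c+\det S=K(g^{\#})$. Here $k=c+\det S$ does not change sign, and its zero set is nowhere dense, so $\{k\ne0\}$ is dense. Part 2 gives $g=g^{\#}$. It remains to show that equal $g$ and equal $S$ imply congruence. This is the uniqueness part of the fundamental theorem of surfaces, and we write it out.

Case $c=0$. For $p\in M$ let $L_p$ be the linear map of $\mathbb R^3$ with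
$$L_p\,dx_p(X)=dx^{\#}_p(X)\ \ (X\in T_pM),\qquad L_pN=N^{\#}.$$
It is a linear isometry because $g=g^{\#}$ and $N,N^{\#}$ are unit normals, and it depends smoothly on $p$. Differentiate the first identity along $Y$, for a vector field $X$. By (2) with $c=0$, for $x$ and for $x^{\#}$ with the same $\nabla,g,S$,
$$(D_YL)\,dx(X)+L\big(dx(\nabla_YX)+g(SY,X)N\big)=dx^{\#}(\nabla_YX)+g(SY,X)N^{\#}.$$
By the definition of $L$ the second term on the left equals the right side, so $(D_YL)\,dx(X)=0$. In the same way the second identity gives $(D_YL)N-L\,dx(SY)=-dx^{\#}(SY)$, so $(D_YL)N=0$. Since $dx(T_pM)$ and $N$ span $\mathbb R^3$, $D_YL=0$, and $L$ is constant on the connected surface $M$. Then $d(x^{\#}-Lx)=0$, so $x^{\#}=Lx+\text{const}$.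

Case $c\neq0$. Now let $L_p$ be the linear map of $\mathbb R^4$ or $\mathbb R^{3,1}$ with $L_p\,dx_p(X)=dx_p^{\#}(X)$, $L_pN=N^{\#}$ and $L_px=x^{\#}$. The vectors $x$ and $N$ are orthogonal to each other and to $dx(T_pM)$, with $\langle x,x\rangle=1/c=\langle x^{\#},x^{\#}\rangle$, so $L_p$ is a linear isometry of the ambient space. Differentiating with (2), the first identity gives
$$(D_YL)\,dx(X)+L\big(dx(\nabla_YX)+g(SY,X)N-c\,g(X,Y)x\big)=dx^{\#}(\nabla_YX)+g(SY,X)N^{\#}-c\,g(X,Y)x^{\#},$$
so $(D_YL)\,dx(X)=0$. The second identity gives $(D_YL)N=0$ as before. The third gives $(D_YL)x+L\,dx(Y)=dx^{\#}(Y)$, so $(D_YL)x=0$. Hence $L$ is constant and $x^{\#}=Lx$. The linear isometry $L$ preserves the quadric $\langle y,y\rangle=1/c$. For $c>0$ this is $Q_c$. For $c<0$, $L$ permutes the two sheets and carries a point of $Q_c$ into $Q_c$, so it preserves $Q_c$. Thus $x$ and $x^{\#}$ are congruent. $\blacksquare$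

## 8. Proof of Theorem A, and the spherical volume along the path

**Proof of Theorem A.** Let $x,x^{\#}$ be ovaloids with $S=S^{\#}$ and with the umbilics of $x$ nowhere dense. Then $S$ is Codazzi for $I$ and for $I^{\#}$, and
$$K(I)=\det S=\det S^{\#}=K(I^{\#})>0\quad\text{everywhere.}$$
The points where $S$ is not a multiple of $\mathrm{Id}$ are dense. Theorem B, part 2, with $k=\det S>0$ gives $I=I^{\#}$. Step 4 with $c=0$ gives an isometry $B$ of $E^3$ with $x^{\#}=B\circ x$. $\blacksquare$

The extra hypothesis of the background result can be read in these terms. Put $\mathrm{III}_t(X,Y)=g_t(SX,SY)$. Its volume is $\det S\,dA_{g_t}=k\,m_t\,dA_g$, the integrand of (11). If $I\neq I^{\#}$ at some point, the total spherical volume would be a strictly convex function of $t$, while Gauss–Bonnet forces it to be constant. The hypothesis $\omega(\mathrm{III})=\omega(\mathrm{III}^{\#})$ amounts to $m_1\equiv1$, and the argument never needed it.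

## 9. Flexibility on umbilic discs: proof of Theorem C

The implication (i)$\Rightarrow$(ii) is Theorem A. For (ii)$\Rightarrow$(i), suppose the umbilic set has nonempty interior. We construct an ovaloid with the same operator that is not congruent to $x$, localizing the round-sphere example of Section 3.

**Step 1. A disc where $S$ is a constant multiple of the identity.** An immersion is locally injective, so we can choose an open coordinate disc $D$ in the interior of the umbilic set, so small that $x|_D$ is injective and $M\setminus\overline D\ne\emptyset$. On $D$, $S=\kappa\,\mathrm{Id}$, and the Codazzi equation gives $d\kappa=0$ (Section 2). So $\kappa$ is constant on $D$.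

**Step 2. Reparametrize inside $D$.** Let $\varphi\neq\mathrm{id}$ be a diffeomorphism of $M$ with compact support in $D$, for instance the flow, for a short time, of a nonzero vector field with compact support in $D$. Then $\varphi(D)=D$. Put $x^{\#}=x\circ\varphi$, an ovaloid with normal $N\circ\varphi$. By Section 1, $S^{\#}_p=(d\varphi_p)^{-1}S_{\varphi(p)}\,d\varphi_p$. For $p\in D$ also $\varphi(p)\in D$, so $S^{\#}_p=\kappa\,\mathrm{Id}=S_p$. For $p\notin D$, $\varphi$ is the identity near $p$, so again $S^{\#}_p=S_p$. Thus $S^{\#}=S$.

**Step 3. The two are not congruent.** Suppose $x\circ\varphi=B\circ x$ with an isometry $B$. For $p\in M\setminus\overline D$ this says $B(x(p))=x(p)$. The set $x(M\setminus\overline D)$ contains an open piece of surface with $K>0$. A piece of surface in a plane has $K=0$, so this piece does not lie in a plane, and it contains four affinely independent points. An isometry fixing four such points is the identity. So $x\circ\varphi=x$. On $D$, where $\varphi(D)=D$ and $x$ is injective, this gives $\varphi=\mathrm{id}$, and off $D$ this is clear. This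 contradicts $\varphi\ne\mathrm{id}$, so (ii) fails. $\blacksquare$

## 10. A pipe torus and a capped cylinder: proof of Proposition D

**Part (a): curves to build on.** Let
$$T(\theta)=(\cos\theta,\sin\theta,0),\quad n(\theta)=(-\sin\theta,\cos\theta,0),\quad e_3=(0,0,1),\quad \rho(\theta)=2+\cos2\theta,$$
and $\psi(\theta)=\theta+\varepsilon\sin2\theta$ with $0<\varepsilon<\frac12$. Then $\psi'=1+2\varepsilon\cos2\theta>0$ and $\psi(\theta+\pi)=\psi(\theta)+\pi$. So $\psi$ is a diffeomorphism of $\mathbb R$ with $\psi^{-1}(\theta+\pi)=\psi^{-1}(\theta)+\pi$, and $\rho^{\#}=\rho\circ\psi^{-1}$ is smooth, positive and $\pi$-periodic. Since $T(\theta+\pi)=-T(\theta)$, we have $\int_0^{2\pi}\rho T\,d\theta=\int_0^{2\pi}\rho^{\#}T\,d\theta=0$. So there are closed curves $\gamma,\gamma^{\#}$ with $\gamma'=\rho T$ and $\gamma^{\#\prime}=\rho^{\#}T$.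

**Part (a): the two tori.** For $0<r<1$ define, with both variables modulo $2\pi$,
$$N(\theta,\phi)=\cos\phi\,n(\theta)+\sin\phi\,e_3,\qquad x(\theta,\phi)=\gamma(\theta)+rN(\theta,\phi),$$
$$N^{\#}(\theta,\phi)=N(\psi(\theta),\phi),\qquad x^{\#}(\theta,\phi)=\gamma^{\#}(\psi(\theta))+rN^{\#}(\theta,\phi).$$
Since $n'=-T$,
$$x_\theta=(\rho-r\cos\phi)T,\qquad N_\theta=-\cos\phi\,T,\qquad x_\phi=rN_\phi .$$
Here $\rho\ge1>r$, and $T$, $N_\phi$, $N$ are orthonormal, so $x$ is an immersion with unit normal $N$. By (1), $S$ is diagonal in $(\theta,\phi)$ with eigenvalues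
$$\frac{\cos\phi}{\rho(\theta)-r\cos\phi}\quad\text{and}\quad-\frac1r .$$
For $x^{\#}$ we have
$$x^{\#}_\theta=\psi'(\theta)\big(\rho^{\#}(\psi(\theta))-r\cos\phi\big)T(\psi(\theta)),\qquad N^{\#}_\theta=-\psi'(\theta)\cos\phi\,T(\psi(\theta)),\qquad x^{\#}_\phi=rN^{\#}_\phi .$$
Since $\rho^{\#}(\psi(\theta))=\rho(\theta)$, this is again an immersion, and the eigenvalues on $\partial_\theta,\partial_\phi$ are the same. So $S^{\#}=S$. The eigenvalues coincide only if $r\cos\phi=-\rho+r\cos\phi$, that is, $\rho=0$, which never happens. So there are no umbilics. The curvature $K=-\cos\phi/\big(r(\rho-r\cos\phi)\big)$ changes sign.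

**Part (a): the areas.** Integrating $r(\rho-r\cos\phi)$ over the torus gives $2\pi r\int_0^{2\pi}\rho\,d\theta=2\pi r\cdot4\pi$ for $x$. For $x^{\#}$ we get
$$2\pi r\int_0^{2\pi}\rho\,\psi'\,d\theta=2\pi r\int_0^{2\pi}(2+\cos2\theta)(1+2\varepsilon\cos2\theta)\,d\theta=2\pi r(4\pi+2\pi\varepsilon).$$
These differ.

We can watch Step 3 of Section 7 fail here. We have $k\,dA_g=-\cos\phi\,d\theta\,d\phi$, while $A=\psi'^{-2}$ and $B=1$, so $m_t$ depends on $\theta$ alone. Hence $\int k\,m_t''\,dA_g=0$ by the $\phi$-integration, although $m_t''\ge0$ is not zero: the sign changes of $k$ cancel everything.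

**Part (b): the surface.** Let $\chi(z)=0$ for $|z|\le1$ and $\chi(z)=e^{\,4-1/(|z|-1)}$ for $1<|z|<\frac32$. Then $\chi$ is smooth. With $s=|z|-1$, the formula $(e^{-1/s})''=e^{-1/s}s^{-4}(1-2s)$ shows $\chi''>0$ for $1<|z|<\frac32$. Since $\chi$ is increasing in $|z|$ for $|z|>1$, $\chi=1$ exactly at $|z|=\frac54$. Put
$$F=x_1^2+x_2^2+\chi(z),\qquad M=\{(x_1,x_2,z):|z|\le\tfrac54,\ F=1\}.$$
In the region $|z|<\frac32$ the equation $F=1$ forces $\chi\le1$, so it forces $|z|\le\frac54$, and $M$ is a full level set there. On $M$ the gradient $\nabla F=(2x_1,2x_2,\chi'(z))$ is nonzero: if $x_1=x_2=0$, then $\chi=1$, $|z|=\frac54$ and $\chi'\neq0$. So $M$ is a smooth compact surface of revolution, with radius $\sqrt{1-\chi(z)}$ that vanishes exactly at $z=\pm\frac54$. Thus $M$ is a sphere.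

**Part (b): curvature and umbilics.** Let $x$ be the inclusion and $N=-\nabla F/|\nabla F|$ the inner normal. For tangent $X,Y$ we have $g(SX,Y)=-\langle dN(X),Y\rangle=\operatorname{Hess}F(X,Y)/|\nabla F|$. For $1<|z|\le\frac54$ the Hessian $\mathrm{diag}(2,2,\chi'')$ is positive definite, so $K>0$. For $|z|<1$, $M$ is a round cylinder of radius $1$, where $S$ has eigenvalues $1$ and $0$. By continuity the same holds for $|z|=1$. So $K\ge0$, $K=0$ on the nonempty open set $|z|<1$, and there are no umbilics with $|z|\le1$. Each cap, $z>1$ or $z<-1$, is connected and real-analytic. If its umbilics had an interior point, the analytic function $(\operatorname{tr}S)^2-4\det S$ would vanish on the whole cap. Then the whole cap would be umbilic, $S=\kappa\,\mathrm{Id}$ with $\kappa$ constant by the Codazzi equation, and $K=\kappa^2>0$ would be constant. But $K\to0$ as $|z|\to1$, a contradiction. So the umbilics are nowhere dense.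

**Part (b): the second immersion.** Let $x^{\#}(x_1,x_2,z)=(x_1,x_2,\tau(z))$, where $\tau$ is smooth and odd, $\tau'>0$, and $\tau(z)=z+\delta$ for $z\ge\frac12$, with $\delta>0$. For example, $\tau(z)=z+\delta\sigma(z)$ with $\sigma$ smooth, odd, nondecreasing and equal to $1$ for $z\ge\frac12$. Where $|z|>\frac12$, $x^{\#}$ is locally a translate of $x$, so it is an immersion and $S^{\#}=S$. Where $|z|<1$, both maps are immersions into the cylinder with the same inner normal $N=-(x_1,x_2,0)$. On the direction of the parallels both operators have eigenvalue $1$. On $\partial_z$, which $dx^{\#}$ sends to $\tau'e_3$, the derivative of $N$ vanishes, so both have eigenvalue $0$. Thus $S^{\#}=S$ there as well, and these two regions cover $M$. The areas agree on the caps. The cylinder $|z|\le1$ has area $4\pi$ for $x$ and $2\pi(\tau(1)-\tau(-1))=4\pi+4\pi\delta$ for $x^{\#}$. So the total areas differ by $4\pi\delta$. $\blacksquare$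

In (b) the two metrics agree on the caps $|z|\ge1$, the closure of $\{k\ne0\}$, exactly as Theorem B, part 2, requires. They differ only where $k=0$, where the weight in (11) cannot see the convexity of $m_t$.
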